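\title{LYM posets without a completely saturated chain decomposition}

\begin{abstract}
A partition of a finite poset into chains is $k$-saturated if it certifies, by the natural counting bound, the maximum size of a union of $k$ antichains. We show that an LYM poset need not have a chain decomposition that is $k$-saturated for every $k$. The counterexample has Whitney numbers $(16,12,16,12)$, and none of its chain decompositions is both $1$-saturated and $3$-saturated. It is built from an edge-colored bipartite multigraph with no rainbow matching. The failure is sharp in two respects: the pairs $k<k'$ that can be saturated simultaneously in every LYM poset are exactly the consecutive pairs, and rank $3$ is the least rank of a counterexample.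
\end{abstract}

\section{The question and the results}\label{sec:intro}

All posets in this paper are finite and nonempty. A \emph{chain decomposition} of a poset $P$ is a partition $\mathbf C$ of $P$ into chains. For a positive integer $k$, a \emph{$k$-family} is a subset of $P$ that is a union of at most $k$ antichains, and $d_k(P)$ is the maximum size of a $k$-family. A chain meets an antichain at most once, so a $k$-family contains at most $\min\{|C|,k\}$ elements of a chain $C$. Hence every chain decomposition $\mathbf C$ gives an upper bound
\begin{equation}\label{eq:bound}
d_k(P)\le\sum_{C\in\mathbf C}\min\{|C|,k\}.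
\end{equation}
The decomposition is \emph{$k$-saturated} if equality holds, that is, if it certifies the value of $d_k(P)$. For $k=1$ this says that the number of chains equals the size of a largest antichain. We call $\mathbf C$ \emph{completely saturated} if it is $k$-saturated for every positive integer $k$.

Two consecutive values of $k$ can always be certified at once.

\begin{theorem}[Greene and Kleitman \cite{GK}]\label{thm:GK}
For every finite poset $P$ and every $k\ge1$ there is a chain decomposition of $P$ that is both $k$-saturated and $(k+1)$-saturated.
\end{theorem}

For arbitrary posets one cannot ask for more.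

\begin{example}\label{ex:six}
Let $P=\{c_1,c_2,c_3,c_4,u,v\}$ be ordered by the transitive closure of $c_1<c_2<c_3<c_4$, $c_2<u$ and $v<c_3$. An antichain of size $3$ would consist of $u$, $v$ and some $c_i$, but $c_1,c_2<u$ and $v<c_3,c_4$; so $d_1=2$. The only chain of size $4$ is $\{c_1,\dots,c_4\}$, and $\{c_2,v\}\cup\{c_3,u\}\cup\{c_4\}$ is a $3$-family, so $d_3=5$. A $3$-saturated decomposition has $\sum\min\{|C|,3\}=5<|P|$, so it contains the chain of size $4$. It then leaves the incomparable elements $u,v$ as singletons, has three chains, and is not $1$-saturated.
\end{example}

This example works because $u$ and $v$ are comparable to few elements. It is natural to exclude such unevenness, and the LYM property does so. A poset $P$ is \emph{ranked} if there is a function $r\colon P\to\{0,1,2,\dots\}$ such that every minimal element has rank $0$ and $r(y)=r(x)+1$ whenever $y$ covers $x$; we write $x\lessdot y$ for the cover relation. (The poset of Example~\ref{ex:six} is not ranked: $c_3$ covers both $c_2$ and the minimal element $v$.) The \emph{level} $L_i$ is the set of elements of rank $i$, the \emph{Whitney number} $N_i$ is $|L_i|$, and the \emph{rank of $P$} is the largest value of $r$. A ranked poset is an \emph{LYM poset}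 if every antichain $F$ satisfies the LYM inequality
\[
\sum_{x\in F}\frac1{N_{r(x)}}\le1 .
\]
Each level thus carries total weight $1$, and no antichain is heavier than a level. We answer the following question, which is stated as open in \cite{Handbook}.

\medskip
\noindent\textbf{Question.} Does every LYM poset have a completely saturated chain decomposition?
\medskip

There are reasons to expect a positive answer. In an LYM poset, $d_k(P)$ is the sum of the $k$ largest Whitney numbers (Lemma~\ref{lem:dk}), so the largest $k$-families can be chosen nested. Of any two levels, the smaller can be matched into the larger along comparable pairs (Lemma~\ref{lem:nm}). If the Whitney numbers are monotone, these matchings concatenate to a completely saturated decomposition (Proposition~\ref{prop:monotone}). Nevertheless the answer is no.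

\begin{theorem}\label{thm:main}
There is an LYM poset $P$ of rank $3$ with Whitney numbers $(16,12,16,12)$, hence with $56$ elements, such that no chain decomposition of $P$ is both $1$-saturated and $3$-saturated. In particular, not every LYM poset has a chain decomposition that is $k$-saturated for all $k$.
\end{theorem}

\begin{theorem}\label{thm:pairs}
Let $1\le k<k'$. Every LYM poset has a chain decomposition that is both $k$-saturated and $k'$-saturated if and only if $k'=k+1$. For $k'\ge k+2$ there is a counterexample of rank exactly $k'$.
\end{theorem}

\begin{theorem}\label{thm:rank}
Every LYM poset of rank at most $2$ has a chain decomposition that is $k$-saturated for all $k$. For every $n\ge3$ there is an LYM poset of rank $n$ that has none.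
\end{theorem}

The counterexamples are not rank-unimodal: their Whitney numbers begin $16,12,16$, so they do not weakly increase and then weakly decrease. We make no claim about the rank-unimodal case.

The small level between two large ones is what drives the construction. Saturation forces some chains to jump over it, and the elements left for these chains must satisfy three independent conditions. Section~\ref{sec:graph} encodes the conditions in an edge-colored graph, and Section~\ref{sec:counter} chooses a graph in which they conflict. Section~\ref{sec:sharp} proves Theorems~\ref{thm:pairs} and~\ref{thm:rank}. Section~\ref{sec:rank2} constructs the decomposition in rank $2$ directly and shows that only two of the three conditions occur there.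

\section{Saturation in LYM posets}\label{sec:prelim}

Let $P$ be ranked of rank $n$. If $x<y$, there is a sequence of covers from $x$ to $y$, and it passes through every intermediate level. Hence levels are antichains, a chain has at most one element in each level, and comparable elements in consecutive levels form a cover. An element of positive rank is not minimal and so covers an element of the level below; hence $L_0,\dots,L_n$ are all nonempty.

We shall describe posets by giving disjoint sets $L_0,\dots,L_n$ and a list of relations $x\lessdot y$ with $x\in L_i$, $y\in L_{i+1}$, such that every element outside $L_0$ is the upper end of some listed relation. The transitive closure is a partial order, since the index of the level increases along it. Its covers are exactly the listed relations and its minimal elements are those of $L_0$, so it is ranked with levels $L_0,\dots,L_n$.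

To verify the LYM property we use weights that define a random chain whose element in each level is uniformly distributed.

\begin{lemma}\label{lem:flow}
Let $P$ be ranked of rank $n$. Suppose that for each $i<n$ there are weights $f(x,y)\ge0$ on the covers $x\lessdot y$ with $x\in L_i$, $y\in L_{i+1}$, such that $\sum_y f(x,y)=1/N_i$ for all $x\in L_i$ and $\sum_x f(x,y)=1/N_{i+1}$ for all $y\in L_{i+1}$. Then $P$ is an LYM poset.
\end{lemma}

\begin{proof}
Choose $x_0\in L_0$ uniformly and, given $x_i$, choose $x_{i+1}=y$ with probability $N_if(x_i,y)$; these numbers sum to $1$. If $x_i$ is uniform on $L_i$, then $x_{i+1}=y$ has probability $\sum_x \frac1{N_i}N_if(x,y)=1/N_{i+1}$, so every $x_i$ is uniform. An antichain $F$ meets the chain $\{x_0,\dots,x_n\}$ at most once, and the expected size of the intersection is $\sum_{x\in F}1/N_{r(x)}$.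
\end{proof}

Let $w_1\ge w_2\ge\cdots$ be the Whitney numbers in decreasing order, followed by zeros.

\begin{lemma}\label{lem:dk}
Let $P$ be an LYM poset. Then $d_k(P)=w_1+\dots+w_k$ for all $k$. A chain decomposition of $P$ is completely saturated if and only if, for every $j$, exactly $w_j$ of its chains have at least $j$ elements.
\end{lemma}

\begin{proof}
If $k$ exceeds the number of levels, both sides of the formula equal $|P|$. Otherwise let $I$ be the set of indices of $k$ largest levels; the union of these levels is a $k$-family of size $w_1+\dots+w_k$. Let $F$ be any $k$-family and put $\lambda_i=|F\cap L_i|/N_i\in[0,1]$. Write $F$ as a disjoint union of at most $k$ antichains and add their LYM inequalities: $\sum_i\lambda_i\le k$. Since $N_i\le w_k$ for $i\notin I$ and $N_i\ge w_k$ for $i\in I$,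
\[
|F|-\sum_{i\in I}N_i=\sum_{i\notin I}N_i\lambda_i-\sum_{i\in I}N_i(1-\lambda_i)\le w_k\Big(\sum_i\lambda_i-k\Big)\le0 .
\]
For the second statement let $c_j$ be the number of chains with at least $j$ elements. Then $\sum_C\min\{|C|,k\}=c_1+\dots+c_k$, and this equals $w_1+\dots+w_k$ for all $k$ exactly when $c_j=w_j$ for all $j$.
\end{proof}

For $A\subseteq L_i$ and $j\ne i$ let $\Gamma_j(A)$ be the set of elements of $L_j$ comparable to some element of $A$. A \emph{matching} in a bipartite graph is a set of edges no two of which share a vertex; between two levels the graph is always that of comparable pairs. Hall's theorem states that a bipartite graph with sides $U,W$ has a matching covering $U$ if and only if every $A\subseteq U$ has at least $|A|$ neighbors in $W$.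

\begin{lemma}\label{lem:nm}
Let $P$ be an LYM poset of rank $n$, and let $i\ne j$. For all $A\subseteq L_i$,
\begin{equation}\label{eq:nm}
\frac{|\Gamma_j(A)|}{N_j}\ge\frac{|A|}{N_i}.
\end{equation}
If $N_i\le N_j$, then $L_i$ can be matched into $L_j$. The dual poset, obtained by reversing the order, is an LYM poset with levels $L_n,\dots,L_0$.
\end{lemma}

\begin{proof}
The set $A\cup(L_j\setminus\Gamma_j(A))$ is an antichain, and its LYM inequality reads $|A|/N_i+1-|\Gamma_j(A)|/N_j\le1$. If $N_i\le N_j$, then \eqref{eq:nm} gives $|\Gamma_j(A)|\ge|A|$, which is Hall's condition. If $r(x)<n$, then \eqref{eq:nm} gives $\Gamma_n(\{x\})\neq\emptyset$, so $x$ is not maximal. Hence $n-r$ is a rank function on the dual, which has the same antichains and the same levels.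
\end{proof}

Chains and antichains do not change under duality, so we may pass to the dual whenever convenient.

\begin{proposition}\label{prop:monotone}
An LYM poset with $N_0\le N_1\le\dots\le N_n$ or $N_0\ge N_1\ge\dots\ge N_n$ has a completely saturated chain decomposition.
\end{proposition}

\begin{proof}
By duality assume $N_0\le\dots\le N_n$. Match each $L_i$ into $L_{i+1}$ and concatenate the matchings. Every resulting chain starts in some level and continues through all higher levels, so it has at least $j$ elements exactly when it meets $L_{n-j+1}$. There are $N_{n-j+1}=w_j$ such chains for $j\le n+1$, and Lemma~\ref{lem:dk} applies.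
\end{proof}

\section{A poset built from a colored graph}\label{sec:graph}

In Proposition~\ref{prop:monotone} no chain skips a level. When a small level lies between two large ones, some chains must skip it, and the matchings between consecutive levels no longer control the outcome. The smallest case of our construction shows what saturation then forces.

\begin{example}\label{ex:small}
Let $P$ have levels $\{x_1,x_1',x_2,x_2'\}$, $\{e_1,e_2\}$, $\{\hat e_1,z_1,\hat e_2,z_2\}$, $\{y_1,y_2\}$ and covers
\[
x_i,x_i'\lessdot e_i\lessdot \hat e_i,z_i\quad(i=1,2),\qquad \hat e_1,\hat e_2\lessdot y_1,\qquad z_1,z_2\lessdot y_2;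
\]
see Figure~\ref{fig:small}. The weight $1/4$ on every cover satisfies Lemma~\ref{lem:flow}, so $P$ is LYM, with $d_1=4$ and $d_3=4+4+2=10$. Let $\mathbf C$ be $1$- and $3$-saturated. It has $4$ chains, and $12-10=2$ of them have size $4$. These two chains use up $L_1$ and $L_3$ and leave two-element sets $D_0\subset L_0$ and $D_2\subset L_2$, which the other two chains must pair up. The set $D_2$ is constrained in three ways.
\begin{enumerate}
\item[(i)] The long chain through $e_i$ continues in $\{\hat e_i,z_i\}$, so $D_2$ has one element in each of $\{\hat e_1,z_1\}$ and $\{\hat e_2,z_2\}$.
\item[(ii)] The long chain ending in $y_1$ uses one of $\hat e_1,\hat e_2$, and the one ending in $y_2$ uses one of $z_1,z_2$. So $D_2$ has one element in each of these pairs.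
\item[(iii)] The long chain through $e_i$ starts in $\{x_i,x_i'\}$, so $D_0$ has one element in each of these two pairs, and the elements of $D_2$ must lie above different pairs.
\end{enumerate}
Of the six two-element subsets of $L_2$, conditions (i) and (ii) leave $\{\hat e_1,z_2\}$ and $\{z_1,\hat e_2\}$. Condition (iii) adds nothing to (i), and a decomposition exists.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.05,every node/.style={inner sep=1.5pt}]
\node (x1) at (0,0) {$x_1$}; \node (x1p) at (1.2,0) {$x_1'$};
\node (x2) at (2.8,0) {$x_2$}; \node (x2p) at (4,0) {$x_2'$};
\node (e1) at (0.6,1) {$e_1$}; \node (e2) at (3.4,1) {$e_2$};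
\node (h1) at (0,2) {$\hat e_1$}; \node (z1) at (1.2,2) {$z_1$};
\node (h2) at (2.8,2) {$\hat e_2$}; \node (z2) at (4,2) {$z_2$};
\node (y1) at (1.4,3) {$y_1$}; \node (y2) at (2.6,3) {$y_2$};
\draw (x1)--(e1)--(h1)--(y1); \draw (x2p)--(e2)--(z2)--(y2);
\draw[very thick] (x1p)--(e1)--(z1)--(y2); \draw[very thick] (x2)--(e2)--(h2)--(y1);
\draw[dashed,thick] (x1)--(h1); \draw[dashed,thick] (x2p)--(z2);
\end{tikzpicture}
\caption{An LYM poset with Whitney numbers $(4,2,4,2)$. Solid lines are covers. The two bold chains of size $4$ and the two dashed chains of size $2$, which jump over level $1$, form a decomposition that is both $1$- and $3$-saturated.}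
\label{fig:small}
\end{figure}

To obtain a conflict, (i) and (iii) must be made independent. So the elements of $L_1$ should be grouped in one way as seen from below and in another way as seen from above. A set with two partitions is the edge set of a bipartite multigraph, grouped by left ends and by right ends; the third partition, coming from (ii), is a coloring of the edges.

Fix $t\ge1$ and put $s=t+1$. A \emph{colored graph of degree $t$} is a bipartite multigraph $G$ with $s$ left vertices and $s$ right vertices, each of degree $t$, whose $ts$ edges are colored with $1,\dots,t$ so that each color appears on $s$ edges. Let $E$ be the edge set, let $a(e)$ and $b(e)$ be the left and right ends of $e\in E$, and let $E_v$ be the set of $t$ edges at the vertex $v$. A \emph{rainbow matching} is a set of $t$ edges, one of each color, no two of which share a vertex.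

The poset $P(G)$ has the following four levels and covers.
\begin{itemize}
\item $L_0$ is the disjoint union of blocks $X_a$ of size $s$, one for each left vertex $a$.
\item $L_1=E$, and $x\lessdot e$ if and only if $x\in X_{a(e)}$.
\item $L_2$ consists of an element $\hat e$ for each edge $e$ and an element $z_b$ for each right vertex $b$. An edge $e$ is covered by $\hat e$ and $z_{b(e)}$ and by nothing else.
\item $L_3$ is the disjoint union of blocks $Y_1,\dots,Y_s$ of size $t$. For $j\le t$ let $C_j=\{\hat e: e \text{ has color } j\}$, and let $C_s$ be the set of all $z_b$. For $y\in Y_j$, set $u\lessdot y$ if and only if $u\in C_j$.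
\end{itemize}
Every element outside $L_0$ covers something, so $P(G)$ is ranked of rank $3$ with Whitney numbers $(s^2,ts,s^2,ts)$. The level $L_2$ has two partitions into $s$ blocks of size $s$: the blocks $C_j$, and the blocks $S_b=\{\hat e:e\in E_b\}\cup\{z_b\}$. For $t=1$ the graph consists of two disjoint edges, and $P(G)$ is the poset of Example~\ref{ex:small}.

The two kinds of elements of $L_2$ have different tasks. The element $\hat e$ has only one lower cover, so a chain that jumps from $L_0$ to $\hat e$ must start in $X_{a(e)}$. The elements $z_b$ make $L_2$ larger than $L_1$. They lie above more of $L_0$ and so offer more room, and for this reason they are collected in the single block $C_s$: only one of them will be available to the jumping chains.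

\begin{proposition}\label{prop:PG}
Let $G$ be a colored graph of degree $t$. Then $P(G)$ is an LYM poset. If $P(G)$ has a chain decomposition that is both $1$-saturated and $3$-saturated, then $G$ has a rainbow matching.
\end{proposition}

\begin{proof}
\emph{The LYM property.} Put $\varepsilon=1/(ts^2)$, so that $t\varepsilon=1/s^2$ and $s\varepsilon=1/(ts)$ are the totals that Lemma~\ref{lem:flow} requires in large and small levels. Give weight $t\varepsilon$ to the covers $e\lessdot\hat e$ and weight $\varepsilon$ to all other covers. Between $L_0$ and $L_1$, each $x\in X_a$ has $t$ upper covers and each $e$ has $s$ lower covers, so the totals are $t\varepsilon$ and $s\varepsilon$. Between $L_1$ and $L_2$, each $e$ has total $t\varepsilon+\varepsilon=s\varepsilon$, each $\hat e$ has total $t\varepsilon$, and $z_b$ has $t$ lower covers, with total $t\varepsilon$. Between $L_2$ and $L_3$, each $u\in C_j$ has $t$ upper covers and each $y\in Y_j$ has $s$ lower covers, so the totals are again $t\varepsilon$ and $s\varepsilon$.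

\emph{Shape of the decomposition.} By Lemma~\ref{lem:dk}, $d_1=s^2$ and $d_3=2s^2+ts=|P(G)|-ts$. Let $\mathbf C$ be $1$- and $3$-saturated. Chains have at most $4$ elements, so the number of chains of size $4$ is $\sum|C|-\sum\min\{|C|,3\}=ts$. We call them \emph{full}; each has one element in every level. They cover $L_1$ and $L_3$ entirely and leave sets $D_0\subset L_0$ and $D_2\subset L_2$ of size $s^2-ts=s$. By $1$-saturation $\mathbf C$ has $s^2$ chains, so $s$ chains partition the $2s$ elements of $D_0\cup D_2$. Each of them has at most one element in $D_0$ and at most one in $D_2$, hence exactly one in each: it is a \emph{short} chain $\{x,u\}$ with $x\in D_0$, $u\in D_2$, $x<u$.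

\emph{One leftover element in each block.} Consider the pairs $(U,U')$ of the three types
\[
(E_a,X_a),\qquad (E_b,S_b),\qquad (Y_j,C_j).
\]
In each, $U$ is a $t$-element subset of a small level, $U'$ is an $s$-element subset of an adjacent large level, and a cover between these two levels has its end in the small level in $U$ if and only if its end in the large level is in $U'$. For the first and third types this is the definition of the order. For the second, both upper covers $\hat e$ and $z_{b(e)}$ of $e$ lie in $S_{b(e)}$, and the sets $S_b$ are disjoint. Consecutive elements of a full chain form covers, so a full chain meets $U$ if and only if it meets $U'$. All $t$ elements of $U$ lie in distinct full chains, so exactly $t$ full chains meet $U'$, and one element of $U'$ is left. Thus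
\begin{equation}\label{eq:blocks}
|D_0\cap X_a|=1,\qquad |D_2\cap S_b|=1,\qquad |D_2\cap C_j|=1\qquad\text{for all } a,b,j.
\end{equation}

\emph{The matching.} For $j=1,\dots,t$ let $\hat e_j$ be the element of $D_2\cap C_j$; the edge $e_j$ has color $j$. The elements $\hat e_j\in S_{b(e_j)}$ are distinct members of $D_2$, so by \eqref{eq:blocks} the right ends $b(e_j)$ are distinct. Let $\{x_j,\hat e_j\}$ be the short chain containing $\hat e_j$. There is an edge $e$ with $x_j\lessdot e\lessdot\hat e_j$, and $e=e_j$ because $e_j$ is the only lower cover of $\hat e_j$. Hence $x_j\in X_{a(e_j)}$. The $x_j$ lie in different short chains, so they are distinct members of $D_0$, and by \eqref{eq:blocks} the left ends $a(e_j)$ are distinct. So $\{e_1,\dots,e_t\}$ is a rainbow matching.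
\end{proof}

Both saturation hypotheses are used, for different purposes. The condition for $k=3$ produces the full chains and with them \eqref{eq:blocks}. The condition for $k=1$ forces the leftover elements to pair up, and this is what makes the left ends distinct.

\section{The counterexample}\label{sec:counter}

It remains to find a colored graph without a rainbow matching. An edge shares a vertex with at most $2(t-1)$ other edges, and a color class has $t+1$ edges. For $t=1$ any edge is a rainbow matching. For $t=2$ an edge of color $1$ meets at most two other edges, so it is disjoint from one of the three edges of color $2$. For $t=3$ the two numbers agree, $2(t-1)=4=t+1$, and one edge can block an entire color class. We arrange that every edge of color $3$ does so.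

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6,every node/.style={inner sep=2pt}]
\node (a1) at (0,1) {$a_1$}; \node (b1) at (1.3,1) {$b_1$};
\node (b1p) at (0,0) {$b_1'$}; \node (a1p) at (1.3,0) {$a_1'$};
\draw[dashed,thick] (a1)--node[above]{\small 3}(b1);
\draw[dashed,thick] (b1p)--node[below]{\small 3}(a1p);
\draw (a1) to[bend left=20] node[right]{\small 1} (b1p); \draw (a1) to[bend right=20] node[left]{\small 1} (b1p);
\draw (b1) to[bend left=20] node[right]{\small 1} (a1p); \draw (b1) to[bend right=20] node[left]{\small 1} (a1p);
\node (a2) at (2.8,1) {$a_2$}; \node (b2) at (4.1,1) {$b_2$};
\node (b2p) at (2.8,0) {$b_2'$}; \node (a2p) at (4.1,0) {$a_2'$};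
\draw[dashed,thick] (a2)--node[above]{\small 3}(b2);
\draw[dashed,thick] (b2p)--node[below]{\small 3}(a2p);
\draw (a2) to[bend left=20] node[right]{\small 2} (b2p); \draw (a2) to[bend right=20] node[left]{\small 2} (b2p);
\draw (b2) to[bend left=20] node[right]{\small 2} (a2p); \draw (b2) to[bend right=20] node[left]{\small 2} (a2p);
\end{tikzpicture}
\caption{A $3$-regular bipartite multigraph with sides $\{a_1,a_1',a_2,a_2'\}$ and $\{b_1,b_1',b_2,b_2'\}$ and three color classes of four edges. Each dashed edge, of color $3$, meets all four solid edges of its component, so no matching uses all three colors.}
\label{fig:G}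
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G$ have left vertices $a_1,a_1',a_2,a_2'$ and right vertices $b_1,b_1',b_2,b_2'$. For $i=1,2$ take two parallel edges $a_ib_i'$ and two parallel edges $a_i'b_i$, all four of color $i$, and single edges $a_ib_i$ and $a_i'b_i'$ of color $3$; see Figure~\ref{fig:G}. Every vertex has degree $2+1=3$ and every color appears on four edges, so $G$ is a colored graph of degree $3$.

A rainbow matching would contain an edge of color $3$, which is $a_ib_i$ or $a_i'b_i'$ for some $i$, and an edge of color $i$, which joins $a_i$ to $b_i'$ or $a_i'$ to $b_i$. The edge $a_ib_i$ meets these at $a_i$ and at $b_i$, respectively, and the edge $a_i'b_i'$ meets them at $b_i'$ and at $a_i'$. So $G$ has no rainbow matching.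

By Proposition~\ref{prop:PG}, $P=P(G)$ is an LYM poset with no chain decomposition that is both $1$- and $3$-saturated. With $t=3$ and $s=4$ its Whitney numbers are $(16,12,16,12)$.
\end{proof}

From now on $P$ denotes this poset. By Lemma~\ref{lem:dk}, $d_1(P)=16$ and $d_3(P)=44$.

\section{Sharpness in $k$ and in the rank}\label{sec:sharp}

For a pair $k<k'$ we want a poset in which saturation forces the same shape as in $P$. The value $k'$ should single out the chains that meet every level, so we need $k'+1$ levels. The value $k$ should force the remaining chains to meet every large level, so we need $k+1$ large levels. Both are achieved by repeating the levels $L_2$ and $L_3$ of $P$. That leaves $k'-k$ small levels, of which one is $L_1$. The hypothesis $k'\ge k+2$ is what allows at least one copy of $L_3$, the level that carries the coloring.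

\begin{proof}[Proof of Theorem~\ref{thm:pairs}]
If $k'=k+1$, the decomposition exists by Theorem~\ref{thm:GK}. Let $k'\ge k+2$ and put $\ell=k'-k-1\ge1$. Define $Q=Q_{k,k'}$ as follows. Replace each $u\in L_2$ by a chain $u^{(1)}\lessdot\dots\lessdot u^{(k)}$ and each $y\in L_3$ by a chain $y^{(1)}\lessdot\dots\lessdot y^{(\ell)}$. Keep the covers between $L_0$ and $L_1$, replace each cover $e\lessdot u$ of $P$ by $e\lessdot u^{(1)}$, and replace each cover $u\lessdot y$ by $u^{(k)}\lessdot y^{(1)}$. The levels of $Q$ are $L_0$, $L_1$, then $k$ copies of $L_2$, then $\ell$ copies of $L_3$. So $Q$ has $k+1$ \emph{large} levels of size $16$ and $\ell+1=k'-k$ \emph{small} levels of size $12$, and its rank is $k'$. It is LYM by Lemma~\ref{lem:flow}: keep the weights of $P$ on the covers inherited from $P$, and put $1/16$ on each cover $u^{(i)}\lessdot u^{(i+1)}$ and $1/12$ on each cover $y^{(i)}\lessdot y^{(i+1)}$. By Lemma~\ref{lem:dk}, $d_k(Q)=16k$ and $d_{k'}(Q)=|Q|-12$.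

Suppose that $\mathbf C$ is a $k$- and $k'$-saturated decomposition of $Q$. Chains have at most $k'+1$ elements, so exactly $|Q|-d_{k'}(Q)=12$ chains have size $k'+1$; call them full. They cover all small levels and leave $4$ elements in each large level. The other chains partition these $4(k+1)$ elements, and each has size at most $k+1$. The full chains contribute $12k$ to $\sum\min\{|C|,k\}=16k$, so the other chains contribute $4k$. Therefore exactly $4(k+1)-4k=4$ of the other chains have size $k+1$, and these four already contain all $4(k+1)$ elements. So $\mathbf C$ consists of $12$ full chains and $4$ short chains, and each short chain has one element in every large level and none elsewhere.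

Let $\pi\colon Q\to P$ forget the superscripts. It sends each cover of $Q$ to a cover of $P$ or to a single element, so it sends chains to chains. Let $R$ be the union of $L_0$, $L_1$, the first copy of $L_2$ and the first copy of $L_3$; then $\pi$ maps $R$ bijectively onto $P$. Hence the sets $\pi(C\cap R)$, $C\in\mathbf C$, form a chain decomposition of $P$. A full chain has $4$ elements in $R$ and a short chain has $2$. The new decomposition has $16=d_1(P)$ chains, and $\sum\min\{|C|,3\}=12\cdot3+4\cdot2=44=d_3(P)$. It is both $1$- and $3$-saturated, contrary to Theorem~\ref{thm:main}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]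
For $n\ge3$ the poset $Q_{1,n}$ is an LYM poset of rank $n$ with no decomposition that is both $1$- and $n$-saturated. Now take an LYM poset of rank at most $2$. It is the union of at most three levels and its chains have at most three elements, so for $k\ge3$ both sides of \eqref{eq:bound} equal the number of elements, and every chain decomposition is $k$-saturated. Theorem~\ref{thm:GK} provides one that is also $1$- and $2$-saturated.
\end{proof}

The second half of this proof does not use the LYM property.

\section{Rank two by matchings and matroid intersection}\label{sec:rank2}

The deduction from Theorem~\ref{thm:GK} does not show how the chains in rank $2$ avoid the obstruction of Section~\ref{sec:graph}. We give a second proof of the first half of Theorem~\ref{thm:rank} that uses the LYM property, through Lemmas~\ref{lem:dk} and~\ref{lem:nm}, in place of Theorem~\ref{thm:GK}, and that makes the difference between ranks $2$ and $3$ visible.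

Ranks $0$ and $1$ are covered by Proposition~\ref{prop:monotone}. Take an LYM poset of rank $2$ and write $p,m,q$ for the sizes of $L_0,L_1,L_2$. If $m$ lies between $p$ and $q$, Proposition~\ref{prop:monotone} applies again. Two cases remain.

\subsection*{The middle level is largest}
By duality let $p\le q\le m$. By Lemma~\ref{lem:dk} we need $p$ chains of size $3$, $q-p$ of size $2$ and $m-q$ singletons. Both $L_0$ and $L_2$ can be matched into $L_1$, but two such matchings chosen separately need not share $p$ middle elements. We therefore find the chains of size $3$ first. Menger's theorem states that in a directed graph with vertex sets $U,W$, the maximum number of vertex-disjoint directed paths from $U$ to $W$ equals the minimum size of a vertex set meeting all such paths. With covers directed upward, the paths from $L_0$ to $L_2$ are the chains of size $3$.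

Let $K$ meet every chain of size $3$, and put $K_i=K\cap L_i$, $A=L_0\setminus K_0$ and $B=\Gamma_1(A)\setminus K_1$. If $u\in\Gamma_2(B)$, there is a chain $x<v<u$ with $x\in A$ and $v\in B$, which can meet $K$ only in $u$. So $\Gamma_2(B)\subseteq K_2$, and two applications of \eqref{eq:nm} give
\[
\frac{|K_2|}q\ge\frac{|B|}m\ge\frac{|\Gamma_1(A)|-|K_1|}m\ge\frac{|A|}p-\frac{|K_1|}m=1-\frac{|K_0|}p-\frac{|K_1|}m .
\]
Since $p\le q\le m$, it follows that $|K|/p\ge|K_0|/p+|K_1|/m+|K_2|/q\ge1$. Hence there are $p$ disjoint chains of size $3$.

Let $S\subseteq L_1$ be the set of their middle elements. The chains match $S$ with all of $L_0$, and they give a matching $M$ of $S$ into $L_2$. Recall that a matching that is not of maximum size has an augmenting path, that is, a path between two uncovered vertices whose edges are alternately outside and inside the matching. Exchanging the edges along it gives a larger matching that still covers every vertex covered before. The maximum size of a matching between $L_1$ and $L_2$ is $q$ by Lemma~\ref{lem:nm}. Augmenting $M$ repeatedly, we obtain a matching between all of $L_2$ and a set $T$ with $S\subseteq T\subseteq L_1$. Together with the matching between $L_0$ and $S$ it gives $p$ chains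 of size $3$ through $S$, $q-p$ chains of size $2$ starting in $T\setminus S$, and the $m-q$ singletons in $L_1\setminus T$.

\subsection*{The middle level is smallest}
By duality let $p\ge q\ge m$. We need $m$ chains of size $3$, $q-m$ of size $2$ and $p-q$ singletons. The chains of size $3$ use up $L_1$, so the chains of size $2$ jump from $L_0$ to $L_2$: they form a matching in the bipartite graph $H$ of comparable pairs between $L_0$ and $L_2$. Its end sets $X_0\subseteq L_0$ and $X_2\subseteq L_2$ must leave room for the long chains, so $L_1$ must be matchable into $L_0\setminus X_0$ and into $L_2\setminus X_2$. Each of these two conditions is independence in a matroid.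

We recall the facts needed. A \emph{matroid} on a finite set $E$ is a nonempty family of subsets, called independent, that is closed under taking subsets and has the exchange property: if $I,J$ are independent and $|I|<|J|$, then $I\cup\{x\}$ is independent for some $x\in J\setminus I$. The rank $\rho(Y)$ is the largest size of an independent subset of $Y$, and a basis is a maximal independent set. The subsets of $E$ disjoint from some basis form the \emph{dual} matroid, with rank function $Y\mapsto|Y|-\rho(E)+\rho(E\setminus Y)$. In a bipartite graph, the subsets of one side that can be matched into the other side form a \emph{transversal matroid}. K\"onig's theorem states that in a bipartite graph the maximum size of a matching equals the minimum size of a vertex cover, a set of vertices meeting every edge. Edmonds' matroid intersection theorem states that for two matroids on $E$ with rank functions $\sigma,\sigma'$, the largest size of a common independent set is the minimum of $\sigma(F)+\sigma'(F')$ over all partitions $E=F\sqcup F'$.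

For $i\in\{0,2\}$ call $X\subseteq L_i$ \emph{free} if $L_1$ can be matched into $L_i\setminus X$.

\begin{lemma}\label{lem:free}
The free subsets of $L_i$ are the independent sets of a matroid $\mathcal M_i$ with rank function
\[
\rho_i(Y)=\min_{W\subseteq L_1}\big(|Y\cup\Gamma_i(W)|-|W|\big).
\]
\end{lemma}

\begin{proof}
The transversal matroid of subsets of $L_i$ matchable into $L_1$ has rank $m$ by Lemma~\ref{lem:nm}, so its bases are the sets perfectly matched with $L_1$, and its dual consists of the free sets. Its rank on $L_i\setminus Y$ is the maximum size of a matching between $L_1$ and $L_i\setminus Y$. A vertex cover of that graph that omits exactly $W$ from $L_1$ must contain $\Gamma_i(W)\setminus Y$, and $(L_1\setminus W)\cup(\Gamma_i(W)\setminus Y)$ is a cover. By K\"onig's theorem and the dual rank formula,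
\[
\rho_i(Y)=|Y|-m+\min_{W}\big(m-|W|+|\Gamma_i(W)\setminus Y|\big),
\]
which is the stated expression.
\end{proof}

\begin{lemma}\label{lem:H}
The graph $H$ has a matching of size $q-m$ whose end sets $X_0\subseteq L_0$ and $X_2\subseteq L_2$ are free.
\end{lemma}

\begin{proof}
To apply the intersection theorem we move both matroids to the edge set of $H$. Call a set of edges $i$-independent if their ends in $L_i$ are distinct and form a free set. This is a matroid: if $F,F'$ are $i$-independent and $|F|<|F'|$, the exchange property in $\mathcal M_i$ gives an end of $F'$ that can be added to the ends of $F$, and the edge of $F'$ with that end can be added to $F$. The rank of an edge set is $\rho_i$ of its set of ends in $L_i$, since one edge can be chosen for each end. The common independent sets are the matchings with free end sets, and subsets of these are of the same kind. So it suffices to show that $\rho_0(Y_0)+\rho_2(Y_2)\ge q-m$ whenever the edges of $H$ are partitioned into $F_0,F_2$ and $Y_i$ is the set of ends of $F_i$ in $L_i$.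

Choose $W_0,W_2\subseteq L_1$ attaining the minima in Lemma~\ref{lem:free}, and put $Z_i=L_i\setminus(Y_i\cup\Gamma_i(W_i))$ and $V_i=\Gamma_1(Z_i)$. Then
\[
\rho_0(Y_0)+\rho_2(Y_2)=(p-|Z_0|)+(q-|Z_2|)-|W_0|-|W_2| .
\]
No element of $W_i$ is comparable to an element of $Z_i$, so $W_i\cap V_i=\emptyset$ and $|W_i|\le m-|V_i|$. Therefore
\[
\rho_0(Y_0)+\rho_2(Y_2)\ge(q-m)+\Big[(p-m)-(|Z_0|-|V_0|)-(|Z_2|-|V_2|)\Big],
\]
and it remains to show that the bracket is nonnegative. Every edge of $H$ has an end in $Y_0$ or in $Y_2$, so no element of $Z_0$ is comparable to an element of $Z_2$. An element $v\in V_0\cap V_2$ would give $z_0<v<z_2$ with $z_i\in Z_i$; hence $V_0\cap V_2=\emptyset$ and $|V_0|+|V_2|\le m$. By \eqref{eq:nm}, $|Z_0|\le\frac pm|V_0|$ and $|Z_2|\le\frac qm|V_2|$. Using $p\ge q$ and then $p\ge m$,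
\[
(|Z_0|-|V_0|)+(|Z_2|-|V_2|)\le\frac{p-m}m|V_0|+\frac{q-m}m|V_2|\le\frac{p-m}m\big(|V_0|+|V_2|\big)\le p-m.
\]
This proves the lemma.
\end{proof}

Take the matching of Lemma~\ref{lem:H}; it gives $q-m$ chains of size $2$ on $X_0\cup X_2$. Since $X_2$ is free and $|L_2\setminus X_2|=m$, the level $L_1$ is perfectly matched with $L_2\setminus X_2$. Since $X_0$ is free, $L_1$ is matched onto an $m$-element subset of $L_0\setminus X_0$. The last two matchings combine to $m$ chains of size $3$. The remaining $p-m-(q-m)=p-q$ elements of $L_0$ are singletons. The numbers of chains with at least $1,2,3$ elements are $p,q,m$, so the decomposition is completely saturated by Lemma~\ref{lem:dk}. This completes the second proof.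

\begin{remark}
The lower three levels of $P(G)$ form an LYM poset of rank $2$, by the same weights, and its middle level is smallest. A set $X\subseteq L_0$ is free exactly when it has at most one element in each block $X_a$, because $E_a$ is completely joined to $X_a$ and to nothing else in $L_0$. A set $X\subseteq L_2$ is free exactly when it has at most one element in each block $S_b$: if $X\cap S_b\subseteq\{z_b\}$, match each $e\in E_b$ to $\hat e$; if $X\cap S_b=\{\hat e\}$, match $e$ to $z_b$ instead; and if two elements of $S_b$ are removed, only $t-1$ remain for the $t$ edges at $b$. These are the first two conditions in \eqref{eq:blocks}, and Lemma~\ref{lem:H} shows that short chains satisfying both exist. The level $L_3$ adds a third condition of the same kind, one element in each block $C_j$. The intersection theorem concerns two matroids, and Theorem~\ref{thm:main} shows that the three conditions can be incompatible in an LYM poset.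
\end{remark}

\begin{thebibliography}{9}

\bibitem{Handbook}
\emph{Discrete Mathematics And Its Appucations} (as printed: DISCRETE MATHEMATICS AND ITS APPUCATIONS),
\texttt{https://cust-library.azurewebsites.net/\allowbreak uploads/\allowbreak Handbook\_of\_Discrete\_\allowbreak and\_Combinatorial\_\allowbreak Mathematics1.pdf}

\bibitem{GK}
Greene and Kleitman, \emph{The structure of Sperner $k$-families}, J. Combin. Theory Ser. A 20 (1976) 41--68.

\end{thebibliography}
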